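# Infinite sums of $\mathbb Z/p^s$ in the Bohr topology of a bounded group

## 1. Binary digits of $\mathbb Z/4$

Write $\mathbb T=\mathbb R/\mathbb Z$ for the circle, additively. A *character* of an abelian group $G$ is a homomorphism $G\to\mathbb T$. The **Bohr topology** on $G$ is the weakest topology making all characters continuous, and $G^\#$ denotes $G$ with this topology. For $n\ge2$ put $\mathbb V_n=\mathbb Z/n\mathbb Z$, and for a cardinal $\kappa$ let $\mathbb V_n^\kappa$ be the *direct sum* of $\kappa$ copies of $\mathbb V_n$.

**Example 1.** Let $G=\mathbb V_4\oplus\mathbb V_2^\omega$ and $H=\mathbb V_2^\omega$, with bases $x_0,x_1,\dots$ of the second summand of $G$ and $z_0,z_1,\dots$ of $H$. These groups are not isomorphic, since $H$ has no element of order $4$. Write $c\in\{0,1,2,3\}$ in binary, $c=c_0+2c_1$, and set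
$$\psi\Big(c,\ \sum_i d_ix_i\Big)=c_0z_0+c_1z_1+\sum_i d_iz_{i+2}.$$
This is a bijection $G\to H$. It is continuous: a character of $H$ composed with $\psi$ is a function of $c$ alone plus a character of $\mathbb V_2^\omega$, and every function of $c$ alone is continuous, because $c$ is the value of a homomorphism into the finite group $\mathbb V_4$, whose Bohr topology is discrete. The inverse is continuous too: a character of $G$ composed with $\psi^{-1}$ is a function of the coordinates at $z_0,z_1$ alone plus a character in the other coordinates. So $G^\#$ and $H^\#$ are homeomorphic. The topology does not see one element of order $4$.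

**Example 2.** Does it see infinitely many independent ones? Let us do the same thing in every coordinate. For $x=\sum_\alpha c_\alpha x_\alpha\in\mathbb V_4^\omega$ write $c_\alpha=c_{\alpha,0}+2c_{\alpha,1}$ with digits in $\{0,1\}$, and send $x$ to the pair $\big((c_{\alpha,0})_\alpha,(c_{\alpha,1})_\alpha\big)\in\mathbb V_2^\omega\oplus\mathbb V_2^\omega$. This is a bijection, but it is not continuous. Indeed, if it were, then
$$D(x)=\tfrac12\sum_\alpha c_{\alpha,1}\in\mathbb T$$
would be continuous, being a character of the target composed with the map. Take any finitely many characters $\chi_1,\dots,\chi_r$ of $\mathbb V_4^\omega$. The tuple $(\chi_1(x_\alpha),\dots,\chi_r(x_\alpha))$ takes finitely many values, so there are three distinct indices $\alpha,\beta,\gamma$ with the same tuple. Let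
$$u=2x_\alpha+x_\beta+x_\gamma .$$
Then $\chi_l(u)=4\chi_l(x_\alpha)=0$ for every $l$. So every neighborhood of $0$ contains a vector $u$ of this shape, while $D(u)=\frac12$ and $D(0)=0$. Hence $D$ is discontinuous at $0$.

Keep the vector $2x_\alpha+x_\beta+x_\gamma$ in mind. It mixes a coefficient divisible by $2$ with coefficients equal to $1$, and such mixtures will drive the whole proof.

A *homeomorphic embedding* $X\to Y$ is a map that is a homeomorphism onto its image; it need not be a homomorphism. An abelian group $H$ is *bounded* if $nH=0$ for some $n\ge1$, and $H[m]=\{x\in H:mx=0\}$. Example 2 shows that one particular way of storing elements of order $4$ in a group without such elements fails. The general question is whether a bounded group $H$ can receive $(\mathbb V_{p^s}^\kappa)^\#$ by using elements outside $H[p^s]$ in an essential way.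

**Question.** Let $p$ be a prime, $s>1$ an integer, $\kappa$ an infinite cardinal, $H$ a bounded abelian group. If $(\mathbb V_{p^s}^\kappa)^\#$ embeds homeomorphically into $H^\#$, does it also embed homeomorphically into $H[p^s]^\#$?

The answer is **yes**. The infinitude of $\kappa$ matters: for $\kappa=1$ and $H=\mathbb Z/\ell$, with $\ell>p^s$ a prime different from $p$, the finite discrete space $(\mathbb V_{p^s})^\#$ embeds in $H^\#$, but $H[p^s]=0$. For instance, four points of $\mathbb Z/5$ form a copy of $(\mathbb V_4)^\#$.

## 2. Bohr neighborhoods and the numbers $r_{p,s}$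

By the Prüfer–Baer theorem a bounded group $H$ is a direct sum of cyclic groups of prime power order. For a prime $p$ and $s\ge1$ put
$$r_{p,s}(H)=\dim_{\mathbb F_p}\,(p^{s-1}H)[p].$$
If $H$ is so decomposed and $h_{p,i}$ of the summands have order $p^i$, then
$$r_{p,s}(H)=\sum_{i\ge s}h_{p,i}, \tag{1}$$
because $(p^{s-1}\,\mathbb Z/p^i)[p]$ has order $p$ if $i\ge s$ and is $0$ if $i<s$, while summands of order prime to $p$ contribute nothing. For example, $H=\mathbb V_2^\omega\oplus\mathbb V_8^5\oplus\mathbb V_3^{\omega_1}$ has $r_{2,1}=\omega$, $r_{2,2}=r_{2,3}=5$, $r_{2,4}=0$, $r_{3,1}=\omega_1$.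

**Fact 1.** Homomorphisms are continuous for Bohr topologies, and translations are homeomorphisms. If $K\le H$, then $K$ inherits exactly $K^\#$ from $H^\#$. Moreover $H^\#$ is Hausdorff, and every subgroup is closed in $H^\#$.

The first sentence holds since a character composed with a homomorphism is a character, and $\chi(x+a)=\chi(x)+\chi(a)$. Since $\mathbb T$ is divisible, characters extend from subgroups, so the restrictions to $K$ of characters of $H$ are all the characters of $K$; hence $K$ inherits $K^\#$. If $K\le H$ and $g\notin K$, choose a character of the cyclic group generated by $g+K$ in $H/K$ that is nonzero at $g+K$, and extend it to $H/K$. This yields: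
$$\text{if } K\le H \text{ and } g\in H\setminus K,\text{ there is a character }\chi\text{ of }H\text{ with }\chi(K)=0,\ \chi(g)\ne0. \tag{2}$$
For $K=0$ this gives the Hausdorff property; for general $K$ it shows that $K$ is an intersection of kernels, hence closed.

**Fact 2.** Let $(x_\alpha)_{\alpha<\kappa}$ be the canonical basis of $\mathbb V_n^\kappa$. For a finite partition $\mathcal P$ of $\kappa$ let
$$U_{\mathcal P}=\Big\{\sum_\alpha c_\alpha x_\alpha:\ \sum_{\alpha\in P}c_\alpha=0\text{ in }\mathbb Z/n\text{ for every }P\in\mathcal P\Big\}.$$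
Every neighborhood of $0$ in $(\mathbb V_n^\kappa)^\#$ contains some $U_{\mathcal P}$.

Indeed, the neighborhood contains $\bigcap_{l\le r}\ker\chi_l$ for finitely many characters. Their values lie in the finite set $\frac1n\mathbb Z/\mathbb Z$, so sorting the $\alpha$'s by the tuple $(\chi_1(x_\alpha),\dots,\chi_r(x_\alpha))$ gives a finite partition $\mathcal P$. If $x\in U_{\mathcal P}$, then $\chi_l(x)=\sum_{P}\big(\sum_{\alpha\in P}c_\alpha\big)\cdot(\text{value of }\chi_l\text{ on }P)=0$. As an example, for $n=4$, $\kappa=\omega$ and $\mathcal P=\{\text{evens},\text{odds}\}$, the vector $x_0+x_2+2x_4$ is in $U_{\mathcal P}$ and $x_0+3x_1$ is not.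

**Fact 3.** Let $f:(\mathbb V_n^\kappa)^\#\to M^\#$ be continuous with $mM=0$, let $\chi$ be a character of $M$ and $y\in\mathbb V_n^\kappa$. There is a finite partition $\mathcal P$ of $\kappa$ with $\chi(f(y+u))=\chi(f(y))$ for all $u\in U_{\mathcal P}$.

Indeed $\chi\circ f$ is continuous with values in the finite set $\frac1m\mathbb Z/\mathbb Z$, so the set where it equals $\chi(f(y))$ is open. Translate it by $-y$ and use Fact 2.

Fact 3 is the only way in which continuity will be used. The partition depends on $\chi$ and on $y$.

## 3. The two theorems and the reduction to vectors $q(x_\alpha-x_\beta)$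

**Theorem A.** Let $p$ be prime, $s\ge1$, $\kappa$ an infinite cardinal, $H$ a bounded abelian group. The following are equivalent:

1. there is a continuous injection $(\mathbb V_{p^s}^\kappa)^\#\to H^\#$;
2. $(\mathbb V_{p^s}^\kappa)^\#$ embeds homeomorphically into $H^\#$;
3. $(\mathbb V_{p^s}^\kappa)^\#$ embeds homeomorphically into $H[p^s]^\#$;
4. $\mathbb V_{p^s}^\kappa$ is isomorphic to a subgroup of $H[p^s]$;
5. $r_{p,s}(H)\ge\kappa$.

The implication (2)⇒(3) is the positive answer to the Question, and it holds for $s=1$ as well. Even a continuous injection into $H^\#$ forces an algebraic embedding into $H[p^s]$.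

**Theorem B.** Let $G,H$ be bounded abelian groups, $G$ infinite. The following are equivalent:

1. there is a continuous injection $G^\#\to H^\#$;
2. $G^\#$ is homeomorphic to a closed subspace of $H^\#$;
3. for all primes $p$ and all $s\ge1$: if $r_{p,s}(G)$ is infinite, then $r_{p,s}(G)\le r_{p,s}(H)$.

**The four easy implications of Theorem A.** (5)⇒(4): by (1), $H$ has at least $\kappa$ cyclic direct summands of orders $p^i$ with $i\ge s$. Each contains a cyclic subgroup of order $p^s$, and the direct sum of these subgroups lies in $H[p^s]$. (4)⇒(3)⇒(2): subgroups inherit their Bohr topology, by Fact 1. (2)⇒(1) is trivial.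

**The reduction of (1)⇒(5).** Everything is now in (1)⇒(5). Let $f:(\mathbb V_{p^s}^\kappa)^\#\to H^\#$ be continuous with $f(0)=0$, and suppose $r_{p,s}(H)<\kappa$. We must show that $f$ is not injective. Put
$$q=p^{s-1},\qquad H=L\oplus M,$$
where $L$ is the sum of the cyclic summands of order $p^i$ with $i\ge s$, and $M$ is the sum of all the others. Then $L$ has fewer than $\kappa$ summands, so $|L|<\kappa$, and $M$ has no element of order $p^s$, but $M$ may be huge. Write $f=(f_L,f_M)$. We shall find $\alpha\ne\beta$ with
$$f_L\big(q(x_\alpha-x_\beta)\big)=0\quad\text{and}\quad f_M\big(q(x_\alpha-x_\beta)\big)=0 .$$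
Since $q(x_\alpha-x_\beta)\neq0$ and $f(0)=0$, this contradicts injectivity.

Why these vectors? If $f_M$ is a *homomorphism*, then $p^sf_M(x)=0$, and since $M$ has no element of order $p^s$, already $f_M(qx)=qf_M(x)=0$; so all of $q\mathbb V_{p^s}^\kappa$ is killed. For continuous maps one cannot ask for that much. Let $p^s=4$, and let $f$ send $\sum c_\alpha x_\alpha$ to the pair of binary digits of $\sum c_\alpha\in\mathbb Z/4$, an element of $\mathbb V_2^2$. This is continuous, as it factors through a homomorphism into a finite group. Here $f(2x_\alpha)\neq0$ for every $\alpha$, but the differences $2(x_\alpha-x_\beta)$ are killed.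

There are two natural shortcuts, and both stop at a definite point.

*Restricting to $q\mathbb V_{p^s}^\kappa$.* The vectors we want to kill lie in this subgroup, which is a copy of $\mathbb V_p^\kappa$, so one might study $f_M$ only there. But for $s\ge2$ the group $M=\mathbb V_p^\kappa$ is allowed, and $qx_\alpha\mapsto x_\alpha$ is then an isomorphism of $q\mathbb V_{p^s}^\kappa$ onto $M$, hence a homeomorphism for the Bohr topologies, which kills no $q(x_\alpha-x_\beta)$ with $\alpha\neq\beta$. So continuity on $q\mathbb V_{p^s}^\kappa$ cannot be enough. The values of $f_M$ at vectors with some coefficients $1$ must enter, exactly as in Example 2.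

*Counting for $L$.* Since $|L|<\kappa$, the pigeonhole principle gives $\alpha\ne\beta$ with $f_L(qx_\alpha)=f_L(qx_\beta)$. As $f_L$ is not a homomorphism, this says nothing about $f_L(q(x_\alpha-x_\beta))$. And the two coordinates $f_L,f_M$ must collapse at the same place. So we shall need $f_L(q(x_\alpha-x_\beta))=0$ for all pairs from an infinite set of indices, inside which we then treat $f_M$.

The plan is as follows. Section 4 gives a normal form for arbitrary functions $[\omega]^n\to M$. Section 5 applies it to the function $f_M(qx_{i_1}-qx_{i_2}+x_{i_3}+\dots+x_{i_n})$ and uses continuity to kill the coefficients involving only $i_1,i_2$. Section 6 treats $f_L$, and Section 7 puts the two together.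

## 4. A canonical form for functions $[\omega]^n\to M$

For a set $X$ of ordinals, $[X]^k$ is the set of its $k$-element subsets and $[X]^{\le n}=\bigcup_{k\le n}[X]^k$. Put $[n]=\{1,\dots,n\}$. For $t=\{i_1<\dots<i_n\}$ and $S\subseteq[n]$ let $t_S=\{i_k:k\in S\}$. In a direct sum $\bigoplus_I Q_{|I|}$ indexed by finite sets $I$, the element $c^{(I)}$ is $c\in Q_{|I|}$ placed in the $I$-th summand.

**Lemma 1.** Let $M$ be a bounded abelian group and $E:[\omega]^n\to M$ any function. There are an infinite $A\subseteq\omega$, finite abelian groups $Q_0,\dots,Q_n$, elements $e_S\in Q_{|S|}$ $(S\subseteq[n])$ and an injective homomorphism $\Phi:\bigoplus_{I\in[A]^{\le n}}Q_{|I|}\to M$ such that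
$$E(t)=\Phi\Big(\sum_{S\subseteq[n]}e_S^{(t_S)}\Big)\qquad\text{for all }t\in[A]^n. \tag{3}$$

In words: on $A$, the value $E(t)$ is a sum of terms, one for each subset of positions; the term for $S$ depends only on the part $t_S$ of $t$; and terms attached to different finite sets $I$ are independent in $M$. Three examples in $M=\mathbb V_4^\omega$ with basis $x_0,x_1,\dots$:

- $n=1$, $E(a)=x_0+2x_a$. Take $A=\omega\setminus\{0\}$, $Q_0=\mathbb Z/4$, $Q_1=\mathbb Z/2$, $e_\emptyset=1$, $e_{\{1\}}=1$, $\Phi(c^{(\emptyset)})=cx_0$, $\Phi(c^{(\{a\})})=2cx_a$.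
- $n=1$, $E(a)=x_{\lfloor a/2\rfloor}$. On all of $\omega$ the values repeat. On $A=$ evens they are independent, so $Q_0=0$, $Q_1=\mathbb Z/4$, $e_{\{1\}}=1$ works.
- $n=2$, $E(\{i,j\})=x_{i+j}$. On $A=\{2^k:k\ge0\}$ the sums $i+j$ are distinct for distinct pairs, so $Q_0=Q_1=0$, $Q_2=\mathbb Z/4$, $e_{\{1,2\}}=1$ works.

*Tools.* Fix a nonprincipal ultrafilter $\mathcal U$ on $\omega$; "for most $a$" means "for all $a$ in some set of $\mathcal U$". A property holding for all large $a$ holds for most $a$, and finitely many properties each holding for most $a$ hold simultaneously for most $a$. For a bounded group $B$, the **ultrapower** $B^*=B^\omega/\mathcal U$ is the group of functions $\omega\to B$, two functions being identified if they agree for most $a$. It is bounded, and $B\le B^*$ via constant functions. For instance, in $(\mathbb V_4^\omega)^*$ the class of $a\mapsto x_a$ has order $4$ and its multiples meet the constants only in $0$.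

A subgroup $B\le C$ is **pure** if $b\in B$ and $b\in dC$ imply $b\in dB$, for every integer $d$. For example $\{0,2\}\le\mathbb Z/4$ is not pure: $2\in2\,\mathbb Z/4$, but $2\{0,2\}=0$. Here $B$ is pure in $B^*$: if $dy=b\in B$ and $y$ is the class of $(y_i)_i$, then $dy_i=b$ for most $i$, in particular for one $i$, so $b\in dB$. A bounded pure subgroup is a direct summand (Kulikov; Fuchs, *Infinite Abelian Groups I*, Thm. 27.5).

*Proof of Lemma 1.*

**Step 1: split every value into an old part and a new part.** The purpose is to define the $e_S$. Put $R_0=M$, and, given $R_k$, choose $R_{k+1}\le R_k^*$ with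
$$R_k^*=R_k\oplus R_{k+1}.$$
All $R_k$ are bounded. An element $\rho\in R_{k+1}$ is a class of functions $\omega\to R_k$; fix a representing function $a\mapsto\rho[a]\in R_k$ for each $\rho$. For $\rho\in R_k$ and $I=\{i_1<\dots<i_l\}$ with $l\le k$, put
$$\rho[I]=\rho[i_1][i_2]\cdots[i_l]\in R_{k-l},\qquad \rho[\emptyset]=\rho .$$
Thus the smallest index is evaluated first, and $\rho[I\cup\{a\}]=\rho[I][a]$ if $a>\max I$.

Now define functions $E^{(j)}_T:[\omega]^j\to R_{|T|}$, for $0\le j\le n$ and $T\subseteq\{j+1,\dots,n\}$, by downward recursion on $j$. Put $E^{(n)}_\emptyset=E$. For $j\ge1$ and $t''\in[\omega]^{j-1}$, the function $a\mapsto E^{(j)}_T(t''\cup\{a\})$ is defined for all $a>\max t''$, hence for most $a$, and its class in $R_{|T|}^*=R_{|T|}\oplus R_{|T|+1}$ is written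
$$\big[E^{(j)}_T(t''\cup\{\cdot\})\big]=E^{(j-1)}_T(t'')+E^{(j-1)}_{T\cup\{j\}}(t''), \tag{4}$$
with $E^{(j-1)}_T(t'')\in R_{|T|}$ and $E^{(j-1)}_{T\cup\{j\}}(t'')\in R_{|T|+1}$. Each subset of $\{j,\dots,n\}$ is either $T$ or $T\cup\{j\}$ for a unique $T\subseteq\{j+1,\dots,n\}$, so this defines all $E^{(j-1)}$. The set $T$ records the positions at which the new part was taken. Finally put
$$e_S=E^{(0)}_S(\emptyset)\in R_{|S|}\quad(S\subseteq[n]),\qquad Q_k=\langle e_S:|S|=k\rangle\le R_k .$$
Each $Q_k$ is finite, being finitely generated and bounded.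

**Step 2: the property to be preserved.** The set $A$ will be built one element at a time, and here is what finite stages must satisfy. Call a finite $B\subseteq\omega$ *good* if

(a) for each $0\le r\le n$ the map
$$\Phi^r_B:\bigoplus_{I\subseteq B,\ |I|\le n-r}Q_{r+|I|}\to R_r,\qquad (q_I)_I\mapsto\sum_I q_I[I],$$
is an injective homomorphism;

(b) for $0\le j\le n$, $T\subseteq\{j+1,\dots,n\}$ and $t'\in[B]^j$,
$$E^{(j)}_T(t')=\sum_{S'\subseteq[j]}e_{S'\cup T}[t'_{S'}].$$

The empty set is good: $\Phi^r_\emptyset$ is the inclusion $Q_r\le R_r$, and (b) concerns only $j=0$, where it reads $E^{(0)}_T(\emptyset)=e_T$. Why all $r$ and all $T$, although the lemma needs only $r=0$ and $T=\emptyset$? Because the step from $B$ to $B\cup\{a\}$ uses level $r+1$ to get level $r$.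

**Step 3: if $B$ is good, then $B\cup\{a\}$ has (a) for most $a>\max B$.** Let $N^r_B=\operatorname{im}\Phi^r_B$, a finite subgroup of $R_r$. Let $r\le n-1$, and look at the finite group $N^{r+1}_B\le R_{r+1}\le R_r^*$. If $\nu+\nu'=\nu''$ in it, then $\nu[a]+\nu'[a]=\nu''[a]$ for most $a$. As there are finitely many such equations, for most $a$ the map $\nu\mapsto\nu[a]$ is a homomorphism $N^{r+1}_B\to R_r$. If $0\ne\nu\in N^{r+1}_B$ and $w\in N^r_B$, then $\nu\ne w$ in $R_r^*$, because $R_{r+1}\cap R_r=0$; so $\nu[a]\ne w$ for most $a$. There are finitely many pairs $(\nu,w)$. Hence for most $a$ the homomorphism $\nu\mapsto\nu[a]$ is injective (use $w=0$) and its image meets $N^r_B$ only in $0$.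

Fix such an $a$. A subset $J\subseteq B\cup\{a\}$ with $|J|\le n-r$ is either a subset of $B$ or of the form $I\cup\{a\}$ with $I\subseteq B$, $|I|\le n-r-1$. Since $q_{I\cup\{a\}}[I\cup\{a\}]=q_{I\cup\{a\}}[I][a]$ with $q_{I\cup\{a\}}[I]\in N^{r+1}_B$, and $\nu\mapsto\nu[a]$ is additive there,
$$\Phi^r_{B\cup\{a\}}\big((q_J)_J\big)=\Phi^r_B\big((q_I)_{I\subseteq B}\big)+\Phi^{r+1}_B\big((q_{I\cup\{a\}})_{I\subseteq B,\,|I|\le n-r-1}\big)[a].$$
Both terms are injective homomorphisms of their arguments, with images meeting in $0$. So the sum is an injective homomorphism. For $r=n$ only $I=\emptyset$ occurs and nothing changes.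

**Step 4: if $B$ is good, then $B\cup\{a\}$ has (b) for most $a>\max B$.** If $t'\subseteq B$, there is nothing to show. Otherwise $t'=t''\cup\{a\}$ with $t''\in[B]^{j-1}$, $j\ge1$. By (4), for most $a$,
$$E^{(j)}_T(t')=E^{(j-1)}_T(t'')+E^{(j-1)}_{T\cup\{j\}}(t'')[a]$$
for the finitely many $t'',T,j$ involved. Since $a$ is the largest element of $t'$, we have $t''_{S'}=t'_{S'}$ and $t''_{S'}\cup\{a\}=t'_{S'\cup\{j\}}$ for $S'\subseteq[j-1]$. By (b) for $B$, the first term is
$$\sum_{S'\subseteq[j-1]}e_{S'\cup T}[t'_{S'}].$$
Again by (b) for $B$, $E^{(j-1)}_{T\cup\{j\}}(t'')=\sum_{S'\subseteq[j-1]}e_{S'\cup\{j\}\cup T}[t''_{S'}]$. Each summand lies in $N^{|T|+1}_B$, because $e_{S'\cup\{j\}\cup T}\in Q_{(|T|+1)+|S'|}$ and $|S'|\le j-1\le n-|T|-1$, as $|T|\le n-j$. In particular $|T|\le n-1$, so Step 3 applies with $r=|T|$: for most $a$, $\nu\mapsto\nu[a]$ is additive on $N^{|T|+1}_B$. So the second term is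
$$\sum_{S'\subseteq[j-1]}e_{S'\cup\{j\}\cup T}[t'_{S'\cup\{j\}}].$$
Adding the two sums gives the sum over all $S'\subseteq[j]$, which is (b).

**Step 5: build $A$.** By Steps 3 and 4 we may choose $a_1<a_2<\cdots$ with every $\{a_1,\dots,a_l\}$ good. Let $A=\{a_l:l\ge1\}$ and let $\Phi$ be the union of the maps $\Phi^0_{\{a_1,\dots,a_l\}}$, each of which extends the previous one. By (a) with $r=0$, $\Phi$ is an injective homomorphism $\bigoplus_{I\in[A]^{\le n}}Q_{|I|}\to M$. By (b) with $j=n$, $T=\emptyset$, we get $E(t)=\sum_Se_S[t_S]$, which is (3). $\square$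

Note that each $Q_k$ embeds into $M$: restrict $\Phi$ to one summand $I\in[A]^k$.

## 5. Targets without elements of order $p^s$

**Proposition 2.** Let $s\ge1$, $q=p^{s-1}$, let $M$ be a bounded group without elements of order $p^s$, and let $f:(\mathbb V_{p^s}^\omega)^\#\to M^\#$ be continuous with $f(0)=0$. There is an infinite $A\subseteq\omega$ with $f(q(x_i-x_j))=0$ for all $i<j$ in $A$.

Before the proof, a hand computation showing how continuity restricts terms attached to pairs. Let $f:\mathbb V_2^\omega\to\mathbb V_2^{[\omega]^2}$ (direct sum with basis $z_{\alpha\beta}$, $\alpha<\beta$) be $f(\sum c_\alpha x_\alpha)=\sum_{\alpha<\beta}c_\alpha c_\beta z_{\alpha\beta}$. It is discontinuous. Let $A_1$ be the evens and $A_2$ the odds, and let $\chi$ be the character with $\chi(z_{\alpha\beta})=\frac12$ if $\alpha<\beta$, $\alpha\in A_1$, $\beta\in A_2$, and $0$ otherwise. Given $\mathcal P$, pick $P_1,P_2\in\mathcal P$ with $P_l\cap A_l$ infinite, and $i_1<i_2<i_3<i_4$ with $i_1,i_3\in P_1\cap A_1$ and $i_2,i_4\in P_2\cap A_2$. Then $u=x_{i_1}+x_{i_2}+x_{i_3}+x_{i_4}\in U_{\mathcal P}$,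 but the pairs counted by $\chi$ are $(i_1,i_2),(i_1,i_4),(i_3,i_4)$, so $\chi(f(u))=\frac32=\frac12\ne0$, contradicting Fact 3. We are free to choose which positions go into $A_1$ and which into $A_2$, and each choice gives a linear relation among the coefficients.

*Proof of Proposition 2.*

**Step 1: set up the test vectors.** They carry the coefficients $q,-q$ that we care about, followed by many ones. Let $N=2p^s$, $n=N+2$, $(a_1,\dots,a_n)=(q,-q,1,\dots,1)$ and
$$E(\{i_1<\dots<i_n\})=f\Big(\sum_{k=1}^na_kx_{i_k}\Big).$$
Apply Lemma 1 to get $A,Q_k,e_S,\Phi$. Call $K\subseteq[n]$ *balanced* if $\sum_{k\in K}a_k\equiv0\pmod{p^s}$. The whole set $[n]$ is balanced, its sum being $2p^s$. For $p^s=4$, where $n=10$ and the coefficients are $(2,-2,1^8)$, the sets $\{3,4,5,6\}$, $\{1,3,4\}$, $\{2,3,4\}$ are balanced.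

**Step 2: continuity at $0$ gives linear relations.**

**Claim.** Let $r\in\{0,1,2\}$ and let $K_1,\dots,K_r\subseteq[n]$ be pairwise disjoint balanced sets. Let $\mathcal S$ be the set of $S=\{k_1<\dots<k_r\}$ with $k_l\in K_l$ for all $l$. Then $\varepsilon:=\sum_{S\in\mathcal S}e_S=0$ in $Q_r$.

Suppose $\varepsilon\ne0$, and choose a character $\theta$ of $Q_r$ with $\theta(\varepsilon)\neq0$. Split $A$ into disjoint infinite sets $A_0,\dots,A_r$. Define a character on $\operatorname{im}\Phi$ by
$$\chi(\Phi(c^{(I)}))=\theta(c)\quad\text{if } I=\{i_1<\dots<i_r\}\text{ with }i_l\in A_l\text{ for }l=1,\dots,r,$$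
and $\chi(\Phi(c^{(I)}))=0$ for all other $I$. It is well defined since $\Phi$ is injective. Extend it to $M$. Since $f(0)=0$, Fact 3 with $y=0$ gives $\mathcal P$ with $\chi(f(u))=0$ for $u\in U_{\mathcal P}$. For $l=0,\dots,r$ choose $P_l\in\mathcal P$ with $P_l\cap A_l$ infinite. Put $K_0=[n]\setminus\bigcup_{l\ge1}K_l$, which is balanced because $[n]$ and all $K_l$ with $l\ge1$ are. Since the sets $P_l\cap A_l$ are infinite, we can choose $i_1<\dots<i_n$ one after another with $i_k\in P_l\cap A_l$ whenever $k\in K_l$. The vector $u=\sum_ka_kx_{i_k}$ lies in $U_{\mathcal P}$: for $P\in\mathcal P$, the sum of its coefficients over indices in $P$ is $\sum_{l:P_l=P}\sum_{k\in K_l}a_k\equiv0\pmod{p^s}$. So $\chi(E(t))=0$ for $t=\{i_1,\dots,i_n\}$. On the other hand, for $l\ge1$ we have $i_k\in A_l$ if and only if $k\in K_l$. So in (3) the character $\chi$ sees exactly the terms with $S\in\mathcal S$, and $\chi(E(t))=\sum_{S\in\mathcal S}\theta(e_S)=\theta(\varepsilon)\ne0$. This is a contradiction, and the Claim holds.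

**Step 3: solve the relations; $e_S=0$ for every $S\subseteq\{1,2\}$.** This is where the hypothesis on $M$ enters. If $z\in M$ and $p^sz=0$, then the order of $z$ divides $p^s$ and is not $p^s$, so $qz=0$. Since each $Q_k$ embeds into $M$,
$$z\in Q_k,\ p^sz=0\quad\Longrightarrow\quad qz=0. \tag{5}$$
Let $O=\{3,\dots,n\}$ be the set of positions with coefficient $1$; $|O|=2p^s$.

*Case $r=0$.* Here $\mathcal S=\{\emptyset\}$, and the Claim says $e_\emptyset=0$.

*Case $r=1$.* The Claim says $\sum_{k\in K}e_{\{k\}}=0$ for every balanced $K$. For distinct $k,k'\in O$ choose $K_0\subseteq O\setminus\{k,k'\}$ of size $p^s-1$, possible since $2p^s-2\ge p^s-1$. Then $K_0\cup\{k\}$ and $K_0\cup\{k'\}$ are balanced, and comparing them gives $e_{\{k\}}=e_{\{k'\}}$. Call the common value $e$. A $p^s$-element subset of $O$ gives $p^se=0$, so $qe=0$ by (5). The set consisting of $1$ and $p^s-q$ elements of $O$ is balanced, so $e_{\{1\}}=-(p^s-q)e=0$. The set consisting of $2$ and $q$ elements of $O$ is balanced, so $e_{\{2\}}=-qe=0$. For $p^s=4$ this is: $4e=0$, hence $2e=0$, and $e_{\{1\}}+2e=0=e_{\{2\}}+2e$.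 The vector $2x_\alpha+x_\beta+x_\gamma$ of Example 2 is behind the first of these last two relations.

*Case $r=2$.* Let $K_1=\{1\}\cup O_1$ with $O_1\subseteq O$, $|O_1|=p^s-q$; this is balanced. For $l\notin K_1$ let
$$\rho(l)=\sum_{k\in K_1,\ k<l}e_{\{k,l\}}\in Q_2 .$$
The Claim says $\sum_{l\in K_2}\rho(l)=0$ for every balanced $K_2$ disjoint from $K_1$. Let $O_2=O\setminus O_1$, so $|O_2|=p^s+q\ge p^s+1$. For distinct $l,l'\in O_2$ there are $p^s-1$ further elements in $O_2$; adding $l$ or $l'$ to them gives two balanced sets, so $\rho(l)=\rho(l')$. Thus $\rho$ has a constant value $\bar\rho$ on $O_2$, and a $p^s$-element subset of $O_2$ gives $p^s\bar\rho=0$, so $q\bar\rho=0$ by (5). Now take $K_2$ to be $2$ together with $q$ elements of $O_2$; it is balanced and disjoint from $K_1$. This gives $\rho(2)=-q\bar\rho=0$. The only $k\in K_1$ with $k<2$ is $k=1$, so $\rho(2)=e_{\{1,2\}}$. Hence $e_{\{1,2\}}=0$.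

**Step 4: continuity at $q(x_i-x_j)$ finishes.** We know that $E$ has no terms attached to the first two positions alone; we transfer this to $f(q(x_i-x_j))$ by adding a far-away small vector. Let $i<j$ in $A$, $y=q(x_i-x_j)$, and suppose $g=f(y)\ne0$. Choose $a_0>j$ such that, in case $g\in\operatorname{im}\Phi$, all $I$ in the finite support of $\Phi^{-1}(g)$ are contained in $[0,a_0]$. Let
$$Y=\Phi\Big(\bigoplus_{I\in[A]^{\le n},\ I\not\subseteq[0,a_0]}Q_{|I|}\Big).$$
Then $g\notin Y$: this is clear if $g\notin\operatorname{im}\Phi$, and otherwise $\Phi^{-1}(g)$ is nonzero and supported on sets $I\subseteq[0,a_0]$, while $\Phi$ is injective. By (2) there is a character $\chi$ of $M$ with $\chi(Y)=0$ and $\chi(g)\neq0$. By Fact 3 take $\mathcal P$ with $\chi(f(y+u))=\chi(g)$ for all $u\in U_{\mathcal P}$. Choose $P\in\mathcal P$ with $P\cap A$ infinite and $k_1<\dots<k_N$ in $P\cap A$ with $k_1>a_0$. Then $u=\sum_lx_{k_l}\in U_{\mathcal P}$, since $p^s\mid N$. With $t=\{i,j,k_1,\dots,k_N\}$, where $i<j<k_1$, we have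
$$f(y+u)=f(qx_i-qx_j+x_{k_1}+\dots+x_{k_N})=E(t)=\sum_{S\not\subseteq\{1,2\}}\Phi\big(e_S^{(t_S)}\big),$$
the terms with $S\subseteq\{1,2\}$ being $0$ by Step 3. For $S\not\subseteq\{1,2\}$ the set $t_S$ contains some $k_l>a_0$. So $f(y+u)\in Y$ and $\chi(g)=\chi(f(y+u))=0$, a contradiction. $\square$

## 6. Targets of size less than $\kappa$

If the target $L$ is finite, Fact 2 kills the vectors $q(x_\alpha-x_\beta)$ at once: $f$ vanishes on some $U_{\mathcal P}$, and $q(x_\alpha-x_\beta)\in U_{\mathcal P}$ whenever $\alpha,\beta$ lie in the same piece. If $L$ is infinite, each character $\chi$ has its own partition, and there is no single partition for all of them. The next lemma lets us combine infinitely many statements "$\chi$ vanishes with finitely many exceptions".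

**Lemma 3.** Let $L$ be a bounded group and $(v_j)_{j<\omega}$ a sequence in $L$ such that every character of $L$ vanishes at all but finitely many $v_j$. Then $v_j=0$ for all but finitely many $j$.

*Proof.* Suppose infinitely many $v_j$ are nonzero. If some $v\ne0$ occurs infinitely often, a character with $\chi(v)\neq0$ contradicts the hypothesis. Otherwise infinitely many distinct values occur, beyond every index. Finitely generated subgroups of $L$ are finite, so we can choose $j_1<j_2<\cdots$ with
$$v_{j_{k+1}}\notin Z_k:=\langle v_{j_1},\dots,v_{j_k}\rangle\qquad(k\ge0,\ Z_0=0).$$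
Define $\chi$ on $Z_0\le Z_1\le\cdots$ successively. Given $\chi$ on $Z_k$, let $v=v_{j_{k+1}}$ and let $d\ge1$ be minimal with $dv\in Z_k$; then $d\ge2$. For any $\zeta\in\mathbb T$ with $d\zeta=\chi(dv)$, the rule $w+mv\mapsto\chi(w)+m\zeta$ is a well-defined extension of $\chi$ to $Z_{k+1}$. The equation $d\zeta=\chi(dv)$ has $d\ge2$ solutions in $\mathbb T$, so we can choose $\chi(v)=\zeta\ne0$. Extending the union to $L$, we get a character that is nonzero at infinitely many $v_j$, a contradiction. $\square$

**Proposition 4.** Let $\kappa$ be infinite, $L$ a bounded group with $|L|<\kappa$, $s\ge1$, $q=p^{s-1}$, and let $f:(\mathbb V_{p^s}^\kappa)^\#\to L^\#$ be continuous with $f(0)=0$. There are distinct $\alpha_0,\alpha_1,\dots<\kappa$ with $f(q(x_{\alpha_j}-x_{\alpha_i}))=0$ for all $j<i$.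

*Proof.* **Case $\kappa=\omega$.** Then $L$ is finite, $L^\#$ is discrete, and $f$ vanishes on some $U_{\mathcal P}$ by Fact 2. Enumerate an infinite piece of $\mathcal P$.

**Case $\kappa>\omega$.** Let $\mu=\max(|L|,\omega)<\kappa$ and $g(\alpha,\beta)=f(q(x_\alpha-x_\beta))$ for $\alpha\ne\beta$.

**Step 1: a small set that reflects $\kappa$.** We want a set $X\subseteq\kappa$ with $|X|=\mu$ such that for every finite $F\subseteq X$ and every $c:F\to L$: if some $\beta\in\kappa\setminus F$ satisfies $g(\alpha,\beta)=c(\alpha)$ for all $\alpha\in F$, then some $\beta\in X\setminus F$ does. Start with $X_0\subseteq\kappa$ of size $\mu$. Given $X_m$ of size $\mu$, there are at most $\mu$ pairs $(F,c)$ with $F\subseteq X_m$ finite and $c:F\to L$, since $|L|\le\mu$; add one witness $\beta$ for each pair that has one, to get $X_{m+1}$ of size $\mu$. Put $X=\bigcup_mX_m$. A finite $F\subseteq X$ is contained in some $X_m$, so its witnesses were added.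

**Step 2: make the values depend on one index.** Since $|X|<\kappa$, pick $\delta\in\kappa\setminus X$. Choose distinct $\alpha_0,\alpha_1,\dots\in X$ recursively with
$$g(\alpha_j,\alpha_i)=g(\alpha_j,\delta)=:v_j\qquad\text{for all }j<i. \tag{6}$$
Given $\alpha_0,\dots,\alpha_{i-1}$, use $F=\{\alpha_0,\dots,\alpha_{i-1}\}$ and $c(\alpha_j)=g(\alpha_j,\delta)$. The point $\delta\in\kappa\setminus F$ satisfies the requirement, so some point $\alpha_i\in X\setminus F$ does too.

**Step 3: continuity kills almost all $v_j$.** Let $\chi$ be a character of $L$. By Fact 3 with $y=0$ there is $\mathcal P$ with $\chi\circ f=0$ on $U_{\mathcal P}$. If $j<i$ and $\alpha_j,\alpha_i$ lie in the same piece of $\mathcal P$, then $q(x_{\alpha_j}-x_{\alpha_i})\in U_{\mathcal P}$, so $\chi(v_j)=\chi(g(\alpha_j,\alpha_i))=0$ by (6). Hence among the indices $j$ with $\alpha_j$ in a given piece, at most one, the largest if there is a largest, has $\chi(v_j)\ne0$. As $\mathcal P$ is finite, $\chi(v_j)=0$ for all but finitely many $j$. By Lemma 3 there is $j_0$ with $v_j=0$ for all $j\ge j_0$.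 Discard $\alpha_0,\dots,\alpha_{j_0-1}$ and renumber; then (6) says $f(q(x_{\alpha_j}-x_{\alpha_i}))=0$ for all $j<i$. $\square$

## 7. The implication (1)⇒(5) of Theorem A

Suppose $f:(\mathbb V_{p^s}^\kappa)^\#\to H^\#$ is a continuous injection but $\mu:=r_{p,s}(H)<\kappa$. Translating in $H$, which is a homeomorphism, assume $f(0)=0$. Write $H=L\oplus M$ as in Section 3: $L$ is the sum of the cyclic summands of order $p^i$ with $i\ge s$, and $M$ is the sum of the remaining ones, of order $p^i$ with $i<s$ or a power of another prime. By (1), $L$ has $\mu$ summands. So $L$ is finite if $\mu$ is finite, and $|L|=\mu$ otherwise; in either case $|L|<\kappa$. The $p$-part of $M$ is annihilated by $p^{s-1}$, so $M$ has no element of order $p^s$. The components $f_L,f_M$ are continuous, as projections are homomorphisms, and they vanish at $0$.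

Let $q=p^{s-1}$. By Proposition 4 there are distinct $\alpha_0,\alpha_1,\dots$ with
$$f_L\big(q(x_{\alpha_j}-x_{\alpha_i})\big)=0\qquad\text{for all }j<i.$$
The homomorphism $\mathbb V_{p^s}^\omega\to\mathbb V_{p^s}^\kappa$, $x_i\mapsto x_{\alpha_i}$, is continuous. Its composition with $f_M$ is a continuous map $(\mathbb V_{p^s}^\omega)^\#\to M^\#$ vanishing at $0$. Proposition 2 gives $j<i$ with $f_M(q(x_{\alpha_j}-x_{\alpha_i}))=0$. Then
$$f\big(q(x_{\alpha_j}-x_{\alpha_i})\big)=0=f(0),$$
although $q(x_{\alpha_j}-x_{\alpha_i})\ne0$, since $q\not\equiv0\pmod{p^s}$ and $\alpha_j\neq\alpha_i$. This contradicts injectivity. So (1)⇒(5), and with Section 3 this proves Theorem A. $\square$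

In particular (2)⇒(3) holds, so the answer to the Question is yes.

## 8. Which bounded groups embed in which: Theorem B

**(2)⇒(1)** is trivial.

**(1)⇒(3).** If $\kappa=r_{p,s}(G)$ is infinite, then $G$ has a subgroup isomorphic to $\mathbb V_{p^s}^\kappa$, by (5)⇒(4) of Theorem A applied to $G$. It inherits its own Bohr topology. Restrict the continuous injection $G^\#\to H^\#$ to it; (1)⇒(5) of Theorem A gives $r_{p,s}(H)\ge\kappa$.

**(3)⇒(2).** This generalizes Example 1: embed all but a finite part of $G$ algebraically, then place the finitely many cosets anywhere there is room.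

**Step 1: remove a finite part of $G$.** Decompose $G$ and $H$ into cyclic groups of prime power order, with $g_{p,i}$ and $h_{p,i}$ summands of order $p^i$ respectively. By (1), $r_{p,s}(G)$ is non-increasing in $s$, and it is $0$ for large $s$. Let $t_p$ be the largest $s$ with $r_{p,s}(G)$ infinite, and $t_p=0$ if there is none. Let $F$ be the sum of the summands of $G$ of order $p^i$ with $i>t_p$, over all $p$. For each $p$ there are $r_{p,t_p+1}(G)<\omega$ of them, and only finitely many primes occur in $G$, so $F$ is finite. Write $G=F\oplus G_0$, where $G_0$ is the sum of the remaining summands, those of order $p^s$ with $1\le s\le t_p$.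

**Step 2: find room for $G_0$ in $H$.** For $1\le s\le t_p$ the cardinal $r_{p,s}(G)$ is infinite, so by (3) and (1)
$$g_{p,s}\le r_{p,s}(G)\le r_{p,s}(H)=\sum_{i\ge s}h_{p,i}.$$
The right-hand side is a sum of finitely many nonzero cardinals and is infinite, so it equals its largest term. Hence there is $i=i(p,s)\ge s$ with $h_{p,i}$ infinite and $h_{p,i}\ge g_{p,s}$.

**Step 3: embed $G_0$ with infinite index.** Several $s$ may share the same level $i(p,s)$, and we also want unused space. For each $p,i$ with $h_{p,i}$ infinite, partition the set of order-$p^i$ summands of $H$ into $t_p+1$ parts of cardinality $h_{p,i}$, numbered $0,\dots,t_p$. Map the order-$p^s$ summands of $G_0$ injectively to summands in part $s$ of level $i(p,s)$, and embed each $\mathbb Z/p^s$ into the corresponding $\mathbb Z/p^{i(p,s)}$. Different summands of $G_0$ go to different summands of $H$, so this defines an isomorphism $\varphi$ of $G_0$ onto a subgroup $K\le H$. Since $G$ is infinite and $F$ is finite, $G_0\neq0$, so some $t_p\ge1$. Then part $0$ of level $i(p,1)$ is infinite and unused,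 and the sum of its members is an infinite subgroup meeting $K$ only in $0$. So $K$ has infinite index in $H$.

**Step 4: place the cosets.** Choose $h_c\in H$ $(c\in F)$ in distinct cosets of $K$, and define
$$\psi(c+x)=h_c+\varphi(x)\qquad(c\in F,\ x\in G_0).$$
The subgroup $G_0$ is open in $G^\#$, as the kernel of the projection to the finite, hence discrete, group $F$. So $G^\#$ is the topological sum of the finitely many cosets $c+G_0$. By Fact 1, $\psi$ maps $c+G_0$ homeomorphically onto $h_c+K$: it is a translation onto $G_0^\#$, followed by the isomorphism $\varphi:G_0^\#\to K^\#$, followed by a translation, and $G_0$ and $K$ carry their Bohr topologies as subspaces. The images $h_c+K$ are pairwise disjoint and closed in $H^\#$, because subgroups are closed. There are finitely many of them, so their union is closed in $H^\#$ and each $h_c+K$ is both closed and open in the union; thus the union is their topological sum. Hence $\psi$ is a homeomorphism of $G^\#$ onto a closed subspace of $H^\#$. $\square$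

**Corollary.** For infinite bounded abelian groups $G,H$, the spaces $G^\#$ and $H^\#$ embed homeomorphically into each other if and only if, for all $p,s$: $r_{p,s}(G)$ is infinite exactly when $r_{p,s}(H)$ is, and in that case $r_{p,s}(G)=r_{p,s}(H)$.

*Proof.* By Theorem B, mutual embeddability means that condition (3) holds for the pair $(G,H)$ and for the pair $(H,G)$. If it does and $r_{p,s}(G)$ is infinite, then $r_{p,s}(G)\le r_{p,s}(H)$. So $r_{p,s}(H)$ is infinite and $r_{p,s}(H)\le r_{p,s}(G)$; the same holds with the roles exchanged. The converse is immediate. $\square$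

For $G=\mathbb V_4\oplus\mathbb V_2^\omega$ and $H=\mathbb V_2^\omega$ of Example 1, the only infinite values are $r_{2,1}(G)=r_{2,1}(H)=\omega$, in agreement with the Corollary. For $G=\mathbb V_4^\omega$ we have $r_{2,2}(G)=\omega$, while $H=\mathbb V_2^{\omega_1}\oplus\mathbb V_8^5\oplus\mathbb V_3^{\omega_1}$ has $r_{2,2}(H)=5$. So there is no continuous injection $G^\#\to H^\#$, by digits or by any other rule.
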